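# A forcing model with no countably compact Abelian group of size $\aleph_\omega$

All groups are Abelian and written additively, and all group topologies are Hausdorff. We write $\mathfrak c=2^\omega$ and $\mathbb N=\{1,2,3,\dots\}$, and $\omega=\{0,1,2,\dots\}$ is used for indexing sequences.

## 1. Countable compactness, characters, and the conditions (PS) and (CC)

**Definition 1 (countable compactness).** A space $X$ is countably compact if every countable open cover of $X$ has a finite subcover. A cluster point of a sequence $(x_n)_{n<\omega}$ is a point each of whose neighborhoods contains $x_n$ for infinitely many $n$.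

**Fact 1.** A space $X$ is countably compact if and only if every sequence in $X$ has a cluster point. In a countably compact space every decreasing sequence $F_0\supseteq F_1\supseteq\cdots$ of nonempty closed sets has nonempty intersection. Closed subspaces and continuous images of countably compact spaces are countably compact.

*Proof.* If $\bigcap_nF_n=\emptyset$, the sets $X\setminus F_n$ form an increasing countable open cover, so $X\setminus F_n=X$ for some $n$, that is, $F_n=\emptyset$. This proves the second sentence. Applied to $F_N=\overline{\{x_n:n\ge N\}}$ it gives a cluster point of $(x_n)$. Conversely, if $\{U_n:n<\omega\}$ is an open cover without finite subcover, pick $x_n\notin\bigcup_{m\le n}U_m$. A cluster point would lie in some $U_m$, but $x_n\notin U_m$ for all $n\ge m$, a contradiction. The last sentence follows by lifting open covers. $\square$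

*Example.* Let $\kappa$ be uncountable and let $\Sigma\subseteq(\mathbb Z/2)^\kappa$ be the subgroup of all $x$ whose support $\{i:x(i)\ne0\}$ is countable. Given $x_n\in\Sigma$, the union $C$ of their supports is countable, and all $x_n$ lie in the group of elements supported on $C$. That group is contained in $\Sigma$ and is a copy of the compact group $(\mathbb Z/2)^C$, so $(x_n)$ has a cluster point in it. Hence $\Sigma$ is countably compact. It is not compact, since it is a proper subset of $(\mathbb Z/2)^\kappa$ and it is dense there (it contains all elements of finite support).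

**Definition 2 (circle, characters).** $\mathbb T=\mathbb R/\mathbb Z$, and $\|t\|$ is the distance from $t\in\mathbb T$ to $0$; thus $\|s+t\|\le\|s\|+\|t\|$ and $\|-t\|=\|t\|$. A continuous character of a topological group $H$ is a continuous homomorphism $H\to\mathbb T$.

*Example.* For any index set $\theta$, the power $\mathbb T^\theta$ with the product topology is a compact group, and each projection $x\mapsto x(i)$ is a continuous character.

**Definition 3 (precompactness).** A topological group $H$ is precompact if for every open $U\ni0$ finitely many translates of $U$ cover $H$.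

*Example.* The subgroup $\mathbb Q/\mathbb Z$ of $\mathbb T$ is precompact. It is not countably compact: a sequence in it converging in $\mathbb T$ to an irrational point has no cluster point in $\mathbb Q/\mathbb Z$.

**Fact 2.** A countably compact group $H$ is precompact, and its continuous characters separate points.

*Proof.* Suppose $U\ni 0$ is open and no finitely many translates of $U$ cover $H$. Choose $x_n\notin\bigcup_{m<n}(x_m+U)$ recursively. Let $W=-W$ be an open neighborhood of $0$ with $W+W\subseteq U$. If $x_m,x_n\in y+W$ with $m<n$, then $x_n-x_m\in W-W=W+W\subseteq U$, which is excluded. So each translate $y+W$ contains $x_n$ for at most one $n$, and $(x_n)$ has no cluster point, a contradiction. A precompact Hausdorff Abelian group embeds in a compact Hausdorff Abelian group (its completion), whose continuous characters separate points by the Peter–Weyl theorem. Restrict these to $H$. $\square$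

**Fact 3.** Every infinite countably compact group $A$ has $|A|\ge\mathfrak c$.

*Proof.* If $A$ had an isolated point, then by translation $A$ would be discrete, and an infinite discrete space is not countably compact. So no nonempty open set is a singleton. Since $A$ is Hausdorff and regular (as every Hausdorff group is), we can choose nonempty open sets $U_s$, for $s$ a finite $0$-$1$ sequence, such that $\overline{U_{s0}},\overline{U_{s1}}\subseteq U_s$ and $\overline{U_{s0}}\cap\overline{U_{s1}}=\emptyset$: take two points of $U_s$, separate them, and shrink by regularity. For each infinite $0$-$1$ sequence $b$ the set $\bigcap_n\overline{U_{b|n}}$ is nonempty by Fact 1, and for different $b$ these sets are disjoint. $\square$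

**Definition 4 (algebraic notation).** For a group $G$ and $n,d\in\mathbb N$,
$$G[n]=\{x\in G:nx=0\},\qquad dG=\{dx:x\in G\},\qquad dG[n]=d(G[n]),$$
and $r(G)$ is the free (torsion-free) rank of $G$. The group $G$ is of bounded order if $nG=\{0\}$ for some $n\in\mathbb N$.

*Example.* $r(\mathbb Z^{(\kappa)})=\kappa$ and $r(\mathbb Q/\mathbb Z)=0$. The group $\mathbb Q/\mathbb Z$ is not of bounded order, and $(\mathbb Z/4)^{(\omega)}$ is. For $G=(\mathbb Z/4)^{(\omega)}$ we have $G[4]=G$, and $2G[4]=2G$ is isomorphic to $(\mathbb Z/2)^{(\omega)}$.

**Definition 5 (the two conditions).**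

- (PS) Either $G$ is of bounded order, or $r(G)\ge\mathfrak c$.
- (CC) For all $n,d\in\mathbb N$, the group $dG[n]$ is either finite or satisfies $|dG[n]|\ge\mathfrak c$.

*Examples.* $\mathbb T$ satisfies both: its torsion subgroup is countable, so $r(\mathbb T)=\mathfrak c$, and each $\mathbb T[n]$ is finite. $\mathbb Z$ fails (PS) and satisfies (CC). The group $G=(\mathbb Z/4)^{(\omega)}\oplus(\mathbb Z/2)^{(\mathfrak c)}$ is bounded, so it satisfies (PS), but $2G[4]=2G$ is countably infinite, so (CC) fails.

Where (CC) comes from is easy to see. If $G$ is countably compact, then $G[n]$ is a closed subgroup and $dG[n]$ is a continuous image of it, so $dG[n]$ is a countably compact group. By Fact 3 it is finite or has size at least $\mathfrak c$. Thus the last example carries no countably compact group topology.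

## 2. Do (PS) and (CC) characterize countably compact group topologies?

The following question is taken from "Forcing hereditarily separable compact-like group topologies on Abelian groups" (https://core.ac.uk/download/pdf/82418340.pdf).

**Question.** Is it true in ZFC that an Abelian group $G$ of size at most $2^{\mathfrak c}$ admits a countably compact group topology if and only if $G$ satisfies both (PS) and (CC)?

The background is a consistency result: it is consistent with ZFC that for every Abelian group $G$ with $|G|\le2^{\mathfrak c}$ the equivalence holds. Such a model is a forcing model of ZFC+CH in which $2^{\mathfrak c}$ can be made arbitrarily large.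

We prove that the answer to the Question is no. There is a forcing model of ZFC with $\mathfrak c=\omega_2$ in which no Abelian group of size $\aleph_\omega$ admits a countably compact group topology, although $\mathfrak c<\aleph_\omega<2^{\mathfrak c}$. The implication that fails is "if"; we do not need "only if". The precise statements are Theorem 6 and Corollaries 7 and 8 below.

## 3. The groups $(\mathbb Z/2)^{(\kappa)}$ by hand

Take $G=(\mathbb Z/2)^{(\kappa)}$ with $\kappa$ infinite, so that $|G|=\kappa$. It is bounded, so (PS) holds. Every $dG[n]$ is $\{0\}$ or $G$, so (CC) says exactly $\kappa\ge\mathfrak c$.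

If $\kappa<\mathfrak c$, there is no countably compact group topology, by Fact 3. This agrees with (CC).

If $\kappa^\omega=\kappa$, there is one.

**Lemma 4.** Let $p$ be a prime and $\kappa$ an infinite cardinal with $\kappa^\omega=\kappa$. Then $(\mathbb Z/p)^{(\kappa)}$ admits a countably compact group topology.

*Proof.* Let $\Sigma$ be the group of countably supported elements of $(\mathbb Z/p)^\kappa$. As in the example after Fact 1, every countable subset of $\Sigma$ lies in a compact subgroup of elements supported on one countable set, so $\Sigma$ is countably compact. We have $\kappa\le|\Sigma|\le\kappa^\omega\cdot p^\omega=\kappa^\omega=\kappa$. A vector space over $\mathbb Z/p$ of infinite size $\kappa$ has dimension $\kappa$, so $\Sigma\cong(\mathbb Z/p)^{(\kappa)}$ as a group. $\square$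

Which $\kappa\ge\mathfrak c$ are left? Suppose $\mathfrak c<\aleph_\omega$. For $\aleph_n\ge\mathfrak c$ we have
$$\aleph_n^\omega=\aleph_n\qquad(\mathfrak c\le\aleph_n<\aleph_\omega). \tag{1}$$
Indeed $\mathfrak c^\omega=\mathfrak c$, and inductively every $\omega$-sequence in $\omega_{n+1}$ is bounded, so $\aleph_{n+1}^\omega\le\aleph_{n+1}\cdot\aleph_n^\omega=\aleph_{n+1}$. On the other hand $\aleph_\omega^\omega>\aleph_\omega$ by König's theorem. So the first case not settled by hand is $\kappa=\aleph_\omega$: both (PS) and (CC) hold, and the construction of Lemma 4 produces a group that is too large.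

## 4. König's theorem and a descending sequence of closed subgroups

Let $\mathrm{cf}(\kappa)=\omega$. A sensible first attempt to show that *no* countably compact group $H$ has size $\kappa$ is to imitate the proof of $\kappa^\omega>\kappa$ inside $H$: find closed subgroups $K_0\supseteq K_1\supseteq\cdots$ whose successive quotients have sizes tending to $\kappa$. Each choice of a sequence of cosets yields a series, countable compactness gives its partial sums a cluster point, and different choices give different cluster points. That makes $\prod_l\kappa_l>\kappa$ elements. Here is exactly what this proves.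

**Lemma 5 (ZFC).** Let $\mathrm{cf}(\kappa)=\omega$ and $\mu^\omega<\kappa$ for all $\mu<\kappa$. If $H$ is a countably compact Hausdorff Abelian group with $|H|=\kappa$, then there is a set $\Phi$ of continuous characters of $H$ with $|\Phi|<\kappa$ such that the image of $H$ in $\mathbb T^\Phi$ under $h\mapsto(\varphi(h))_{\varphi\in\Phi}$ has size $\kappa$.

*Proof.* Let $\kappa_0<\kappa_1<\cdots$ be infinite cardinals with supremum $\kappa$. Write $H\setminus\{0\}=\bigcup_nB_n$, increasing, with $|B_n|\le\kappa_n$. For $b\ne0$ fix a continuous character $\varphi_b$ with $\varphi_b(b)\ne0$ (Fact 2). Put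
$$\Phi_n=\{\varphi_b:b\in B_n\},\qquad K_n=\bigcap_{\varphi\in\Phi_n}\ker\varphi .$$
The $K_n$ are closed subgroups, they decrease, and $\bigcap_nK_n=\{0\}$ because $b\in B_n$ implies $b\notin K_n$. The image of $H$ in $\mathbb T^{\Phi_n}$ is in bijection with $H/K_n$. So if $|H/K_n|=\kappa$ for some $n$, then $\Phi=\Phi_n$ works, since $|\Phi_n|\le\kappa_n<\kappa$.

Suppose instead that $|H/K_n|<\kappa$ for all $n$. Since $|H|=|K_n|\cdot|H/K_n|$, we get $|K_n|=\kappa$ for all $n$. Next, given $n$ and an infinite $\mu<\kappa$ there is $l>n$ with $|K_n/K_l|>\mu$. Otherwise the homomorphism $K_n\to\prod_{l>n}K_n/K_l$, which is injective because $\bigcap_{l>n}K_l=\{0\}$, would give $|K_n|\le\mu^\omega<\kappa$. So we can choose $n_0<n_1<\cdots$ with $|K_{n_l}/K_{n_{l+1}}|\ge\kappa_{l+1}$ for all $l$.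

For each coset $c\in K_{n_l}/K_{n_{l+1}}$ fix a representative $r(c)\in K_{n_l}$. For $\vec c=(c_l)_l\in\prod_lK_{n_l}/K_{n_{l+1}}$ put $s_L=\sum_{l<L}r(c_l)$, and let $b_{\vec c}\in H$ be a cluster point of $(s_L)_L$. For $N\ge L$ we have $s_N-s_L=\sum_{L\le l<N}r(c_l)\in K_{n_L}$. So all but finitely many terms lie in the closed set $s_L+K_{n_L}$, and therefore
$$b_{\vec c}\in s_L+K_{n_L}\qquad\text{for all }L. \tag{2}$$
Let $\vec c\ne\vec c\,'$ first differ at $l$. The partial sums up to $l$ agree, so (2) with $L=l+1$ gives $b_{\vec c}-b_{\vec c\,'}\in r(c_l)-r(c_l')+K_{n_{l+1}}$. This coset does not contain $0$, as $c_l\ne c_l'$. Hence $\vec c\mapsto b_{\vec c}$ is injective and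
$$|H|\ge\prod_l\kappa_{l+1}>\sum_l\kappa_l=\kappa$$
by König's theorem, a contradiction. $\square$

The counting stops exactly in the first case of the proof: $H$ may already have $\kappa$ different elements in $\mathbb T^\theta$ for a single $\theta<\kappa$. Then no descending sequence of the required kind need be available, and the only cardinality obstruction left is $\kappa\le2^\theta$. No argument in ZFC can remove this case. In the background model of CH, taken with $2^{\mathfrak c}\ge\aleph_\omega$, the group $(\mathbb Z/2)^{(\aleph_\omega)}$ satisfies (PS) and (CC) and so has a countably compact group topology, while the hypothesis of Lemma 5 holds for $\kappa=\aleph_\omega$ by (1). So from here on the proof has to use the model.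

## 5. The model $2^\omega=2^{\omega_1}=\omega_2$ with $\lambda$ new subsets of $\omega_2$

Let $V$ satisfy ZFC, $2^\omega=\omega_2$, and $2^\mu=\mu^+$ for all cardinals $\mu\ge\omega_1$. For example, add $\omega_2$ Cohen reals to a model of GCH. Let $\lambda\ge\aleph_\omega$ be a cardinal with $\lambda^{\omega_2}=\lambda$. Such $\lambda$ are arbitrarily large: for $\mu\ge\aleph_\omega$ put $\lambda=2^\mu$. Since $\aleph_\omega^\omega>\aleph_\omega$, we have $\lambda>\aleph_\omega$.

For a set $S$ of ordinals, $P_S$ is the set of partial functions $p$ from $S$ to $2$ with $|p|\le\omega_1$, ordered by reverse inclusion, so $q\le p$ means $q\supseteq p$. Put $P=P_\lambda$ and let $G$ be $P$-generic over $V$. We write $p|S$ for the restriction of $p$ to $\mathrm{dom}(p)\cap S$.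

*Example of a name.* Let $g=\bigcup G:\lambda\to2$, and let $\alpha+\theta\le\lambda$. A name for an element of $\mathbb T^\theta$ is given by $\dot x(i)=\frac12g(\alpha+i)$ for $i<\theta$. The two conditions with domain $\{\alpha+i\}$ form a maximal antichain deciding $\dot x(i)$, so $\dot x$ only "looks at" the interval $[\alpha,\alpha+\theta)$. If $\theta>\omega_1$, no single condition decides all of $\dot x$. Keep this name in mind as a test case.

The textbook facts we use are the following.

**(P1)** $P$ is closed under unions of chains of length $\le\omega_1$, and so adds no new $\omega_1$-sequences of elements of $V$. Indeed, if $p$ forces $\dot f$ to be a function from $\omega_1$ to $V$, build a decreasing sequence below $p$ whose $(\alpha+1)$st member decides $\dot f(\alpha)$, with unions at limits; the union of the whole sequence decides $\dot f$. In particular no reals are added, and $\mathbb T$ is the same set in $V$ and $V[G]$.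

**(P2)** $P$ is $\omega_3$-c.c. Recall the $\Delta$-system lemma: *if $\chi$ is regular, $\theta$ is infinite, $\mu^\theta<\chi$ for all $\mu<\chi$, and $(S_\xi)_{\xi<\chi}$ are sets of size $\le\theta$, then there are $E\subseteq\chi$ with $|E|=\chi$ and a set $R$ with $S_\xi\cap S_\eta=R$ for distinct $\xi,\eta\in E$.* Since $\omega_2^{\omega_1}\le(2^{\omega_1})^{\omega_1}=\omega_2<\omega_3$, it applies to the domains of $\omega_3$ conditions. There are at most $2^{\omega_1}=\omega_2$ functions from the root $R$ to $2$, so two of the conditions agree on $R$ and are compatible.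

**(P3)** Cardinals and cofinalities are preserved: regular cardinals $\le\omega_2$ stay regular by (P1), and regular cardinals $\ge\omega_3$ by (P2). In $V[G]$ we have $\mathfrak c=\omega_2$, as no reals are added, and $2^{\mathfrak c}=2^{\omega_2}=\lambda$. For "$\ge$", the functions $g_j(\gamma)=g(\omega_2\cdot j+\gamma)$, for $j<\lambda$ and $\gamma<\omega_2$, are pairwise different: a condition has size $\le\omega_1$, so for given $j\ne j'$ it can be extended to make $g_j(\gamma)\neq g_{j'}(\gamma)$ for some $\gamma$. For "$\le$", $|P|\leq\lambda^{\omega_1}\cdot2^{\omega_1}=\lambda$, there are at most $\lambda^{\omega_2}=\lambda$ antichains, and hence at most $\lambda^{\omega_2}=\lambda$ nice names for subsets of $\omega_2$.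

**(P4)** For $R\subseteq\lambda$ in $V$, $p\mapsto(p|R,\,p|(\lambda\setminus R))$ is an isomorphism $P\cong P_R\times P_{\lambda\setminus R}$. So $V[G]=V[G_R][G_{\lambda\setminus R}]$, where $G_S=G\cap P_S$, and $G_{\lambda\setminus R}$ is $P_{\lambda\setminus R}$-generic over $V[G_R]$. The facts (P1) and (P2) hold for $P_R$ as well.

**Theorem 6 (Main Theorem).** In $V[G]$, if $\kappa>\mathfrak c$ is any cardinal with $\mathrm{cf}(\kappa)=\omega$, then no Abelian group of cardinality $\kappa$ admits a Hausdorff countably compact group topology.

**Corollary 7 (answer to the Question).** In $V[G]$ every Abelian group $A$ of size $\aleph_\omega$ satisfying (PS) and (CC), for example $(\mathbb Z/2)^{(\aleph_\omega)}$ or $\mathbb Z^{(\aleph_\omega)}$, is a counterexample to the equivalence.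

*Proof from Theorem 6.* $|A|=\aleph_\omega\le\lambda=2^{\mathfrak c}$, and $\aleph_\omega>\omega_2=\mathfrak c$ has cofinality $\omega$, so $A$ has no countably compact group topology. That $(\mathbb Z/2)^{(\aleph_\omega)}$ satisfies (PS) and (CC) was checked in Section 3, as $\aleph_\omega\ge\mathfrak c$. For $A=\mathbb Z^{(\aleph_\omega)}$ we have $r(A)=\aleph_\omega\ge\mathfrak c$, so (PS) holds, and all $dA[n]=\{0\}$, so (CC) holds. $\square$

So the equivalence is not a theorem of ZFC. By the background quoted in Section 2 it is consistent that the equivalence holds, with $2^{\mathfrak c}$ arbitrarily large. Hence the equivalence is independent of ZFC. By Theorem 6 the failure in $V[G]$, where $2^{\mathfrak c}=\lambda$ can be made arbitrarily large, occurs simultaneously for every group satisfying (PS) and (CC) whose cardinality lies in $(\mathfrak c,2^{\mathfrak c}]$ and has countable cofinality.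

**Corollary 8 (sharper form).** In $V[G]$:

1. Every infinite countably compact Hausdorff Abelian group $A$ satisfies $|A|^\omega=|A|$. The same holds for each infinite group among $dA$, $A[n]$, $dA[n]$.
2. For a prime $p$ and infinite $\kappa$, the group $(\mathbb Z/p)^{(\kappa)}$ admits a countably compact group topology if and only if $\kappa^\omega=\kappa$, i.e. if and only if $\kappa\ge\mathfrak c$ and $\mathrm{cf}(\kappa)>\omega$.

Corollary 8 is proved in Section 10. The proof of Theorem 6 occupies Sections 6–9.

## 6. A group of names in $\mathbb T^\theta$ with almost disjoint supports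

Fix $\kappa>\omega_2$ with $\mathrm{cf}(\kappa)=\omega$, and suppose that in $V[G]$ some Abelian group of size $\kappa$ has a countably compact Hausdorff group topology. By (P1) and (P3), $\kappa$ is a cardinal of cofinality $\omega$ in $V$ too, and it is a limit cardinal.

**Step 1: moving the group into $\mathbb T^\theta$.** The purpose is to replace the unknown group by a subgroup of a concrete space with $\theta<\kappa$ coordinates. For $\omega_2\le\mu<\kappa$ we have, in $V$, $\mu^\omega\le2^\mu=\mu^+<\kappa$. No $\omega$-sequences are added, so $\mu^\omega<\kappa$ for all $\mu<\kappa$ holds in $V[G]$. By Lemma 5, and since countable compactness passes to continuous images, there is in $V[G]$ a countably compact subgroup $H\subseteq\mathbb T^\theta$ with $|H|=\kappa$, for some $\theta<\kappa$. Repeating coordinates, we may take $\theta=\sigma^+$ with $\sigma\ge\omega_2$. Then in $V$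
$$\theta^{\omega_2}\le(2^\sigma)^{\omega_2}=2^\sigma=\theta,\qquad 2^\theta=\theta^+. \tag{3}$$

**Step 2: names and supports.** We now attach to each element of $H$ a set of at most $\theta$ ordinals that controls it. Work in $V$. Let $\dot x_\xi$ $(\xi<\kappa)$ be names, forced by every condition to be elements of $\mathbb T^\theta$, and let $p_0\in G$ force:

*the $\dot x_\xi$ are pairwise distinct, $\dot H=\{\dot x_\xi:\xi<\kappa\}$ is a subgroup of $\mathbb T^\theta$, and $\dot H$ is countably compact.*

For $\xi<\kappa$ and $i<\theta$ let $A_{\xi,i}$ be a maximal antichain of conditions $a$ deciding $\dot x_\xi(i)$, say $a\Vdash\dot x_\xi(i)=t_a$. By (P2), $|A_{\xi,i}|\le\omega_2$. Put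
$$S_\xi=\bigcup_{i<\theta}\ \bigcup_{a\in A_{\xi,i}}\mathrm{dom}(a),\qquad |S_\xi|\le\theta\cdot\omega_2\cdot\omega_1=\theta .$$
For the example of Section 5 this gives $S=[\alpha,\alpha+\theta)$.

**Step 3: making supports disjoint outside a small set $R$.** Disjoint supports will let us decide different elements independently. Choose cardinals $\sigma_k\ge\theta$ such that $\chi_k=\sigma_k^{++}$ $(k<\omega)$ is strictly increasing with supremum $\kappa$. Each $\chi_k$ is regular, $\theta^+\le\sigma_k^+<\chi_k$, and for every $\mu<\chi_k$
$$\mu^\theta\le(\sigma_k^+)^\theta=(2^{\sigma_k})^\theta=2^{\sigma_k}=\sigma_k^+<\chi_k .$$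
So the $\Delta$-system lemma applies to the supports $S_\xi$ with $\xi\in\chi_k\setminus\bigcup_{l<k}\chi_l$. There are sets $E_k\subseteq\chi_k\setminus\bigcup_{l<k}\chi_l$ with $|E_k|=\chi_k$, and $R_k$, such that $S_\xi\cap S_\eta=R_k$ for distinct $\xi,\eta\in E_k$. Then $|R_k|\le\theta$. Put
$$R=\mathrm{dom}(p_0)\cup\bigcup_kR_k,\qquad |R|\le\theta,\qquad T_\xi=S_\xi\setminus R\quad(\xi\in\textstyle\bigcup_kE_k).$$
For a fixed $k$ the sets $T_\xi$ $(\xi\in E_k)$ are pairwise disjoint. To get disjointness across different $k$, go through $k=0,1,2,\dots$. The set $\bigcup_{l<k}\bigcup_{\xi\in E_l}T_\xi$ has size less than $\chi_k$, and each of its points lies in at most one $T_\xi$ with $\xi\in E_k$. So removing fewer than $\chi_k$ elements from $E_k$ makes all remaining $T_\xi$ disjoint from that set. After this, $|E_k|=\chi_k$ still, and *the sets $T_\xi$, $\xi\in\bigcup_kE_k$, are pairwise disjoint.*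

**Step 4: absorbing $R$ into the ground model.** The common part $R$ should become constant, so we force with $P_R$ first. Put $W=V[G_R]$; then $V[G]=W[G_{\lambda\setminus R}]$. Since $P_R$ adds no $\omega_1$-sequences, $P_{\lambda\setminus R}$ and the posets $P_\nu$ are the same whether computed in $V$ or in $W$, and $\theta^\omega=\theta^{\omega_1}=\theta$ in $W$. Also $|P_R|\le\theta^{\omega_1}\cdot 2^{\omega_1}=\theta$ and $P_R$ is $\omega_3$-c.c., so by (3) there are at most $\theta^{\omega_2}=\theta$ antichains of $P_R$ and at most $\theta^\theta=\theta^+$ nice names for subsets of $\theta$. Hence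
$$(2^\theta)^W=\theta^+,\qquad |\mathbb T^\theta\cap W|=\theta^+. \tag{4}$$
From now on we work in $W$, and $\Vdash$ is forcing with $P_{\lambda\setminus R}$ over $W$. If $G'$ is $P_{\lambda\setminus R}$-generic over $W$, then $\dot x_\xi$ is evaluated by the $P$-generic filter $\{p\in P:p|R\in G_R,\ p|(\lambda\setminus R)\in G'\}$, which contains $p_0$ because $p_0\in G_R$. Therefore every condition of $P_{\lambda\setminus R}$ forces the three italicized properties of Step 2.

**Step 5: locality.** This step shows that $S_\xi$ deserves the name support: only the part of a condition on $S_\xi$ matters for $\dot x_\xi$.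

**Lemma 9.** If $p\in P_{\lambda\setminus R}$ and $p\Vdash\dot x_\xi(i)=t$, then $p|S_\xi\Vdash\dot x_\xi(i)=t$.

*Proof.* Otherwise some $u\le p|S_\xi$ forces $\dot x_\xi(i)=t'$ with $t'\ne t$. Take a generic $G'\ni u$. Since $A_{\xi,i}$ is a maximal antichain of $P$, some $a\in A_{\xi,i}$ belongs to the $P$-generic filter. So $a|R\in G_R$ and $t_a=t'$. Moreover $a|(S_\xi\setminus R)\in G'$, and so it is compatible with $u$. Then
$$u''=(u|S_\xi)\cup a|(S_\xi\setminus R)$$
is a condition with domain inside $S_\xi\setminus R$, and it extends $p|S_\xi$ because $u$ does. Hence $u''$ and $p$ agree wherever both are defined, and $u''\cup p$ is a condition. Whenever it lies in the generic filter, $a$ lies in the $P$-generic filter, as $\mathrm{dom}(a)\subseteq S_\xi$ and $a|R\in G_R$. So $u''\cup p$ forces $\dot x_\xi(i)=t_a=t'$. But it extends $p$, so it also forces $\dot x_\xi(i)=t$, a contradiction. $\square$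

For $\xi\in\bigcup_kE_k$ and $p\in P_{\lambda\setminus R}$ we have $p|S_\xi=p|T_\xi$.

**Step 6: discarding names that can be forced into $W$.** The final contradiction will be a condition that decides a whole element $\dot x_\xi$, so we keep only those $\xi$ for which this is impossible. Let $E_k'$ be the set of $\xi\in E_k$ such that no $p\in P_{T_\xi}$ forces $\dot x_\xi=\check z$ for some $z\in\mathbb T^\theta\cap W$. For $\xi\in E_k\setminus E_k'$ choose $p_\xi\in P_{T_\xi}$ and $z_\xi$ with $p_\xi\Vdash\dot x_\xi=\check z_\xi$. If $\xi\ne\eta$ and $z_\xi=z_\eta$, then $p_\xi\cup p_\eta$ is a condition (disjoint domains) forcing $\dot x_\xi=\dot x_\eta$, which contradicts distinctness. So $\xi\mapsto z_\xi$ is injective, and by (4) $|E_k\setminus E_k'|\le\theta^+<\chi_k$. Hence $|E_k'|=\chi_k$.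

**Step 7: isomorphic names.** We want many names that behave identically up to relabeling of the support, so that each has twins. For $\xi\in E_k'$ let $\nu=|T_\xi|\le\theta$, fix a bijection $\nu\to T_\xi$, and let $e_\xi:P_\nu\to P_{T_\xi}$ be the induced isomorphism. Let
$$\mathrm{Rel}_\xi=\{(r,i,t)\in P_\nu\times\theta\times\mathbb T:\ e_\xi(r)\Vdash\dot x_\xi(i)=t\}.$$
Since $|P_\nu|\le\theta^{\omega_1}\cdot2^{\omega_1}=\theta$ and $|\mathbb T|=\omega_2\le\theta$, we have $|P_\nu\times\theta\times\mathbb T|\le\theta$. So by (4) there are at most $\theta^+<\chi_k$ pairs $(\nu,\mathrm{Rel}_\xi)$. As $\chi_k$ is regular, we may shrink $E'_k$, keeping its size $\chi_k$, so that the pair is the same for all $\xi\in E_k'$. Call it $(\nu_k,\mathrm{Rel}_k)$. In the example of Section 5, two such names given by disjoint intervals $[\alpha,\alpha+\theta)$ and $[\alpha',\alpha'+\theta)$ are twins via $\alpha+i\leftrightarrow\alpha'+i$.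

## 7. Eventually different functions: a tail that no support meets

**Step 8: choosing two sequences.** A cluster point of a sequence built from $\dot x_{\xi_0},\dot x_{\xi_1},\dots$ is some $\dot x_\zeta$, and its support $S_\zeta$ could a priori meet all the $T_{\xi_k}$. The purpose of this step is to choose the sequence so that for *every* $\zeta<\kappa$ the support $S_\zeta$ misses the tail. This is possible because there are only $\kappa$ supports but $\kappa^+$ sufficiently different sequences.

Enumerate $E_k'$ without repetition as $\{\xi^k_\beta,\eta^k_\beta:\beta<\chi_k\}$.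

By recursion on $\alpha<\kappa^+$ choose $f_\alpha\in\prod_k\chi_k$ as follows. Given $f_\beta$ for $\beta<\alpha$, write $\alpha=\bigcup_kA_k$, increasing, with $|A_k|<\chi_k$. This is possible since $|\alpha|\le\kappa=\sup_k\chi_k$: let $A_0=\emptyset$ and $|A_{k}|\le\chi_{k-1}$ for $k\ge1$. Choose $f_\alpha(k)\in\chi_k\setminus\{f_\beta(k):\beta\in A_k\}$. Every $\beta<\alpha$ lies in $A_k$ for all large $k$, so $f_\alpha(k)\ne f_\beta(k)$ for all large $k$. Thus the graphs of the $f_\alpha$ have pairwise finite intersections.

For $\zeta<\kappa$ let
$$\mathrm{Bad}_\zeta=\{(k,\beta):\ S_\zeta\cap(T_{\xi^k_\beta}\cup T_{\eta^k_\beta})\ne\emptyset\}.$$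
Each point of $S_\zeta$ lies in at most one of the pairwise disjoint sets $T_\xi$, so $|\mathrm{Bad}_\zeta|\le|S_\zeta|\le\theta$. If the graph of $f_\alpha$ meets $\mathrm{Bad}_\zeta$ in an infinite set, assign this countable set to $\alpha$. Different $\alpha$ get different sets, because an infinite set is not contained in two of the graphs. So at most $\theta^\omega=\theta$ many $\alpha$ have graph meeting $\mathrm{Bad}_\zeta$ in an infinite set. Over all $\zeta<\kappa$ this excludes at most $\kappa$ many $\alpha<\kappa^+$. Fix an $\alpha$ that is not excluded and put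
$$\xi_k=\xi^k_{f_\alpha(k)},\qquad \eta_k=\eta^k_{f_\alpha(k)} .$$
Then for every $\zeta<\kappa$ there is $k_\zeta<\omega$ such that
$$S_\zeta\cap(T_{\xi_k}\cup T_{\eta_k})=\emptyset\quad\text{for all }k\ge k_\zeta. \tag{5}$$

## 8. Partial sums of differences of twins

**Step 9: states and value sets.** We need bookkeeping for which values at coordinate $i$ are still possible for the $k$th name. A *state* is a sequence $q=(q_k)_{k<\omega}\in\prod_kP_{\nu_k}$, and $q'\le q$ means $q_k'\le q_k$ for all $k$. For a state $q$, $k<\omega$ and $i<\theta$ let
$$A^i_k(q)=\overline{\{t\in\mathbb T:\ (r,i,t)\in\mathrm{Rel}_k\text{ for some }r\le q_k\}}\subseteq\mathbb T .$$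

*Example.* If the $k$th names are as in Section 5, then $A^i_k(q)=\{0,\frac12\}$ as long as $q_k$ does not decide the bit used for coordinate $i$, and it is a singleton afterwards.

These sets have three properties.

- $A_k^i(q)$ is closed, and it decreases as $q$ gets stronger.
- $A_k^i(q)\ne\emptyset$. For $\xi\in E_k'$ some $p\le e_\xi(q_k)$ decides $\dot x_\xi(i)$, by Lemma 9 so does $p|T_\xi$, and $p|T_\xi\le e_\xi(q_k)$.
- If $A_k^i(q)=\{z\}$, then $e_\xi(q_k)\Vdash\dot x_\xi(i)=z$ for every $\xi\in E'_k$. Any $p\le e_\xi(q_k)$ deciding $\dot x_\xi(i)=t$ has $p|T_\xi\Vdash\dot x_\xi(i)=t$ by Lemma 9, so $t\in A^i_k(q)$ and $t=z$.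

Here is what one might try with (5). Let $\dot x_\zeta$ be forced to be a cluster point of the sequence $(\dot x_{\xi_k})_k$. Its value $z$ at coordinate $i$ can be decided without touching the tail, and then one can steer the values $\dot x_{\xi_k}(i)$, $k\ge k_\zeta$, away from $z$. This gives a contradiction if the sets $A_k^i$ have diameters bounded below for all large $k$. But suppose $A^i_k=\{0,2^{-k}+\mathbb Z\}$ for every $k$: then however we steer, $\dot x_{\xi_k}(i)\to0$, and $z=0$ is contradicted by nothing. Likewise nothing happens if $A^i_k$ is a single point $z$ for all but finitely many $k$.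

Passing to partial sums makes one nontrivial term $l$ shift the whole tail of the sequence. By itself this is not enough either. Suppose the terms before $l$ are $0$ at coordinate $i$, $A_l^i=\{0,\frac12\}$, and $A_k^i=\{\frac12\}$ for $k>l$. For either choice of the $l$th term, the partial sums alternate between $0$ and $\frac12$, so the set of cluster values at $i$ is $\{0,\frac12\}$ both times, and $z$ survives.

The remedy is to sum the *differences* $\dot x_{\xi_k}-\dot x_{\eta_k}$ of twins. Twins have the same possible values, so for $k\ne l$ the difference can be steered as close to $0$ as we like, while the $l$th difference can be given two separated values. In the last example, all terms after $l$ become $0$, and the two limits differ by $\frac12$. The only way out is that $\bar p$, the condition which decides the cluster point, has already cut down some value set. That is the content of the next lemma.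

**Step 10: each cluster point shrinks value sets at all nontrivial coordinates at once.** The lemma extracts definite progress from one use of countable compactness, uniformly in $i<\theta$.

**Lemma 10 (Step Lemma).** For every state $q$ there are a state $q'\le q$ and $m<\omega$ such that for every $i<\theta$: if $A^i_k(q)$ has more than one point for some $k\ge m$, then $A^i_k(q')\subsetneq A_k^i(q)$ for some $k\ge m$.

*Proof.* Let $p=\bigcup_k\big(e_{\xi_k}(q_k)\cup e_{\eta_k}(q_k)\big)$. The domains are pairwise disjoint and $|p|\le\omega_1$, so $p\in P_{\lambda\setminus R}$. Let $w_k=\dot x_{\xi_k}-\dot x_{\eta_k}$ and $Y_N=\sum_{k<N}w_k$, names for elements of $\dot H$. Since $\dot H$ is forced to be countably compact, there are $\bar p\le p$ and $\zeta<\kappa$ with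
$$\bar p\Vdash\ \dot x_\zeta\text{ is a cluster point of }(Y_N)_N. \tag{6}$$
Put $m=k_\zeta$ from (5), and $q_k'=e_{\xi_k}^{-1}(\bar p|T_{\xi_k})$ for all $k$. Then $q'\le q$, because $\bar p\le p$. Neither $m$ nor $q'$ depends on a coordinate. Suppose the lemma fails for some $i$. That is,
$$A_k^i(q')=A_k^i(q)=:A_k\ \text{ for all }k\ge m,\qquad\text{and } A_l\text{ has at least two points for some }l\ge m .$$

*(a) Deciding $\dot x_\zeta(i)$ and the first $m$ terms without touching the tail.* Let $D=S_\zeta\cup\bigcup_{k<m}(T_{\xi_k}\cup T_{\eta_k})$. By (5) and disjointness of the $T$'s, $D\cap(T_{\xi_k}\cup T_{\eta_k})=\emptyset$ for all $k\ge m$. Take $p''\le\bar p$ deciding $\dot x_\zeta(i)$ and the finitely many values $\dot x_{\xi_k}(i),\dot x_{\eta_k}(i)$ with $k<m$. Let $p_1=\bar p\cup p''|D$, a condition since $p''\supseteq\bar p$. It extends $p''|S_\zeta$, and $p''|T_{\xi_k}$, $p''|T_{\eta_k}$ for $k<m$. So by Lemma 9 it decides all these values. Say $p_1\Vdash\dot x_\zeta(i)=z$. Moreover $p_1$ agrees with $\bar p$ on $T_{\xi_k}\cup T_{\eta_k}$ for all $k\ge m$.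

*(b) Choosing the tail.* For $k\ge m$ extend $\bar p|T_{\eta_k}$ to some $s_k^2\in P_{T_{\eta_k}}$ with $s_k^2\Vdash\dot x_{\eta_k}(i)=c_k$ for some $c_k\in\mathbb T$. This exists by Lemma 9: extend to a deciding condition and restrict to $T_{\eta_k}$. Since $s_k^2\le e_{\eta_k}(q_k)$ and $\mathrm{Rel}_{\eta_k}=\mathrm{Rel}_k$, we have $c_k\in A^i_k(q)=A_k$. Pick
$$u\in A_l\setminus\{c_l\},\qquad\delta=\|u-c_l\|>0 .$$
Now use $A_k=A_k^i(q')$ on the side of $\xi_k$. Since $e_{\xi_k}(q_k')=\bar p|T_{\xi_k}$ and $c_k$ is in the closure of the values allowed below $q_k'$, for each $k\ge m$ there is $s_k^1\in P_{T_{\xi_k}}$ with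
$$s_k^1\le\bar p|T_{\xi_k},\qquad s_k^1\Vdash\dot x_{\xi_k}(i)=d_k,\qquad\|d_k-c_k\|<\delta2^{-k-5}.$$
Since $u\in A_l=A_l^i(q')$, there is also $\tilde s_l^1\in P_{T_{\xi_l}}$ with
$$\tilde s_l^1\le\bar p|T_{\xi_l},\qquad\tilde s_l^1\Vdash\dot x_{\xi_l}(i)=\tilde d_l,\qquad\|\tilde d_l-u\|<\delta/32 .$$

*(c) The contradiction.* Let $p_2=p_1\cup\bigcup_{k\ge m}(s_k^1\cup s_k^2)$, and let $\tilde p_2$ be the same with $\tilde s_l^1$ in place of $s_l^1$. Both are conditions: on $T_{\xi_k}$ and $T_{\eta_k}$ with $k\ge m$ the condition $p_1$ equals $\bar p$, which the $s$'s extend, the sets $T$ are disjoint, and the size is at most $\omega_1$. Both extend $\bar p$, both force $\dot x_\zeta(i)=z$, and both decide $Y_N(i)$ for all $N$. The two values of $Y_{l+1}(i)$ differ by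
$$\|\tilde d_l-d_l\|\ \ge\ \|u-c_l\|-\|\tilde d_l-u\|-\|d_l-c_l\|\ \ge\ \delta-\tfrac{\delta}{32}-\tfrac{\delta}{32}=\tfrac{15}{16}\delta .$$
So for one of the two conditions $\|Y_{l+1}(i)-z\|\ge\frac{15}{32}\delta$. For that condition and all $N>l$,
$$\|Y_N(i)-Y_{l+1}(i)\|\le\sum_{k>l}\|d_k-c_k\|\le\sum_{k>l}\delta2^{-k-5}\le\tfrac{\delta}{32},$$
hence $\|Y_N(i)-z\|\ge\frac{14}{32}\delta>0$ for all $N>l$. The neighborhood $\{y:\|y(i)-z\|<\frac{14}{32}\delta\}$ of $\dot x_\zeta$ then contains $Y_N$ for only finitely many $N$. So this condition, which extends $\bar p$, forces that $\dot x_\zeta$ is not a cluster point of $(Y_N)$, contradicting (6). $\square$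

## 9. A decreasing $\omega_1$-chain of states

**Step 11: all value sets from some $m$ on become points.** One application of Lemma 10 shrinks something for each nontrivial coordinate, but there are $\theta>\omega_1$ coordinates, and the number $m$ depends on the state. The purpose of this step is to iterate $\omega_1$ times. Pigeonhole fixes $m$, and second countability of $\mathbb T$ stops the shrinking separately for each $i$ before stage $\omega_1$.

In $W$ build a decreasing sequence of states $q^\alpha$ $(\alpha\le\omega_1)$. Let $q^0$ consist of empty conditions. Given $q^\alpha$ with $\alpha<\omega_1$, let $q^{\alpha+1}\le q^\alpha$ and $m_\alpha$ be given by Lemma 10. At limits $\alpha\le\omega_1$ let $q_k^\alpha=\bigcup_{\beta<\alpha}q_k^\beta$. This is a function of size at most $\omega_1$, so $q_k^\alpha\in P_{\nu_k}$. Here closure under chains of length $\omega_1$ is used, at $\alpha=\omega_1$.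

Fix $m$ such that $X=\{\alpha<\omega_1:m_\alpha=m\}$ is uncountable. Let $i<\theta$ be arbitrary. The sets
$$U_\alpha=\bigcup_{k\ge m}\{k\}\times A_k^i(q^\alpha)\qquad(\alpha<\omega_1)$$
are closed subsets of the space $\omega\times\mathbb T$ ($\omega$ discrete), which has a countable base $\mathcal B$, and they decrease with $\alpha$. Such a sequence is eventually constant. For each $B\in\mathcal B$ that is disjoint from some $U_\alpha$, let $\alpha_B$ be the least such $\alpha$. From $\gamma=\sup_B\alpha_B<\omega_1$ on, the family of $B\in\mathcal B$ disjoint from $U_\alpha$ does not change, and this family determines the open set $(\omega\times\mathbb T)\setminus U_\alpha$.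

Choose $\alpha\in X$ with $\alpha\ge\gamma$. Then $A_k^i(q^{\alpha+1})=A_k^i(q^\alpha)$ for all $k\ge m$. Since $m_\alpha=m$, Lemma 10 says that no $A^i_k(q^\alpha)$ with $k\ge m$ has more than one point. The nonempty subsets $A_k^i(q^{\omega_1})\subseteq A_k^i(q^\alpha)$, $k\ge m$, are therefore one-point sets too.

As $i$ was arbitrary, there is $z\in\mathbb T^\theta\cap W$ with $A_m^i(q^{\omega_1})=\{z(i)\}$ for all $i<\theta$. By the third property in Step 9, the condition $e_{\xi_m}(q_m^{\omega_1})\in P_{T_{\xi_m}}$ forces $\dot x_{\xi_m}(i)=z(i)$ for every $i<\theta$, that is, $\dot x_{\xi_m}=\check z$. This contradicts $\xi_m\in E_m'$ (Step 6), and Theorem 6 is proved. $\blacksquare$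

## 10. Cardinalities of countably compact groups in $V[G]$

**Proof of Corollary 8.** Work in $V[G]$.

*A computation first.* Let $\kappa\ge\omega_2$ with $\mathrm{cf}(\kappa)>\omega$; we claim $\kappa^\omega=\kappa$. Every $\omega$-sequence in $\kappa$ is bounded in $\kappa$ and lies in $V$. For each cardinal $\mu$ with $\omega_1\le\mu<\kappa$ we have $\mu^\omega\le2^\mu=\mu^+\le\kappa$ in $V$, and smaller $\mu$ contribute at most $\omega_1^\omega\le 2^{\omega_1}=\omega_2\le\kappa$. Thus the $\omega$-sequences in $\kappa$ form a union of $\kappa$ sets of size at most $\kappa$.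

*(1)* Let $A$ be infinite and countably compact. By Fact 3, $|A|\ge\mathfrak c=\omega_2$. If $|A|=\omega_2$, then $\mathrm{cf}(|A|)>\omega$. If $|A|>\omega_2=\mathfrak c$, then $\mathrm{cf}(|A|)>\omega$ by Theorem 6. So $|A|^\omega=|A|$ by the computation. Finally, $A[n]$ is a closed subgroup of $A$, and $dA$ and $dA[n]$ are continuous homomorphic images of $A$ and $A[n]$. So all of these are countably compact groups, and what was just proved applies to them whenever they are infinite.

*(2)* If $(\mathbb Z/p)^{(\kappa)}$, a group of size $\kappa$, admits a countably compact group topology, then $\kappa^\omega=\kappa$ by (1). If $\kappa^\omega=\kappa$, Lemma 4 gives such a topology. It remains to compare the two cardinal conditions. If $\kappa^\omega=\kappa$, then $\kappa\ge2^\omega=\mathfrak c$, and $\mathrm{cf}(\kappa)>\omega$ because $\kappa^{\mathrm{cf}(\kappa)}>\kappa$ by König's theorem. Conversely, $\kappa\ge\mathfrak c=\omega_2$ and $\mathrm{cf}(\kappa)>\omega$ give $\kappa^\omega=\kappa$ by the computation. $\square$
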